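\title{Walsh--Paley martingales suffice for the randomized UMD properties}

\begin{abstract}
The properties $\mathrm{UMD}^+_p$ and $\mathrm{UMD}^-_p$ of a Banach space $X$ compare the $L^p$-norm of an $X$-valued martingale with the norm of the sum of its differences taken with independent random signs. We prove that for $1<p<\infty$ each of the two properties follows from its restriction to Walsh--Paley martingales. For $\mathrm{UMD}^+_p$ the constant grows by a factor of at most $2$. For $\mathrm{UMD}^-_p$ our bound involves a second constant, which comes from finite cotype, and no bound in terms of the Walsh--Paley constant alone holds uniformly in $p$, even for $X=\mathbb{R}$. In both proofs each step of the martingale is chosen between two independent candidates by a fair coin. The method also gives inequalities for arbitrary adapted sequences and a decoupling inequality.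
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Throughout, $X\neq\{0\}$ is a real or complex Banach space and $1\le p<\infty$. A \emph{Rademacher sequence} is a sequence of independent random variables that take the values $1$ and $-1$ with probability $1/2$ each. An $X$-valued \emph{$L^p$-martingale difference sequence} on a filtered probability space $(\Omega,\mathcal{F},(\mathcal{F}_n)_{n\ge0},\mathbb{P})$ is a finite sequence $(d_n)_{n=1}^N$ of $\mathcal{F}_n$-measurable functions $d_n\in L^p(\Omega;X)$ with $\mathbb{E}(d_n|\mathcal{F}_{n-1})=0$. The letters $(\varepsilon_n)$, $(\varepsilon_{kj})$, $(\eta_k)$ denote Rademacher sequences on further probability spaces, independent of everything else, and $\|\cdot\|_p$ is the $L^p$-norm over all random variables present.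

The space $X$ has the \emph{$\mathrm{UMD}^+_p$ property} if there is $\beta<\infty$ such that
\begin{equation}\label{eq:UMDplus}
\Big\|\sum_{n=1}^N\varepsilon_nd_n\Big\|_p\le\beta\,\Big\|\sum_{n=1}^Nd_n\Big\|_p
\end{equation}
for all $N$ and all $X$-valued $L^p$-martingale difference sequences on all filtered probability spaces. It has the \emph{$\mathrm{UMD}^-_p$ property} if, in the same sense,
\begin{equation}\label{eq:UMDminus}
\Big\|\sum_{n=1}^Nd_n\Big\|_p\le\beta\,\Big\|\sum_{n=1}^N\varepsilon_nd_n\Big\|_p .
\end{equation}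
The least constants are $\beta_p^+(X)$ and $\beta_p^-(X)$, with the value $\infty$ if the property fails.

These are the two randomized halves of the UMD property, which asks that $\|\sum\epsilon_nd_n\|_p\le\beta_p(X)\|\sum d_n\|_p$ for every \emph{fixed} choice of signs $\epsilon_n\in\{-1,1\}$. The quantity $\|\sum\varepsilon_nd_n\|_p^p$ is the average of $\|\sum\epsilon_nd_n\|_p^p$ over all $2^N$ choices, so UMD gives \eqref{eq:UMDplus} by averaging; it gives \eqref{eq:UMDminus} when applied to the differences $\epsilon_nd_n$ with the signs $\epsilon_n$, again followed by averaging. For $X=\mathbb{R}$, Khintchine's inequality makes $\|\sum\varepsilon_nd_n\|_p$ comparable to $\|(\sum d_n^2)^{1/2}\|_p$, so the randomized sum is the vector-valued substitute for the square function. Taking $N=1$ shows that all constants are at least $1$, and for a Hilbert space and $p=2$ orthogonality of the $d_n$ makes them equal to $1$.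

The simplest martingales are driven by fair coins. A \emph{Walsh--Paley martingale difference sequence} has the form
\[
d_n=r_n\,v_n(r_1,\dots,r_{n-1}),
\]
where $(r_n)$ is a Rademacher sequence with its natural filtration, $v_n:\{-1,1\}^{n-1}\to X$ is arbitrary, and $v_1$ is a constant vector. The space $X$ has the \emph{Walsh--Paley $\mathrm{UMD}^+_p$} (resp.\ \emph{$\mathrm{UMD}^-_p$}) \emph{property} if \eqref{eq:UMDplus} (resp.\ \eqref{eq:UMDminus}) holds with a finite constant for all such sequences; the least constants are $\beta_p^{+,\Delta}(X)$ and $\beta_p^{-,\Delta}(X)$. The following question is Open Problem~2 in \cite{problem}.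

\medskip
\noindent\emph{Let $1<p<\infty$. Does the Walsh--Paley $\mathrm{UMD}^+_p$ property imply $\mathrm{UMD}^+_p$? Does the Walsh--Paley $\mathrm{UMD}^-_p$ property imply $\mathrm{UMD}^-_p$?}
\medskip

Fixed signs suggest the answer yes. By Section~\ref{sec:block} it is enough to treat martingales whose $n$th step is read off a fresh block of $L$ fair coins. Revealing these coins one at a time splits each difference into Walsh--Paley differences, $d_n=\Delta_{n,1}+\dots+\Delta_{n,L}$, and $\sum_n\epsilon_nd_n=\sum_{n,i}\epsilon_n\Delta_{n,i}$ is a transform of the refined martingale by signs that are constant on blocks. So the UMD inequality for Walsh--Paley martingales gives the full one with the same constant.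

Random signs break this argument, because the hypothesis concerns $\sum_{n,i}\varepsilon_{ni}\Delta_{n,i}$, with one independent sign per coin, while the conclusion concerns $\sum_n\varepsilon_n\sum_i\Delta_{n,i}$, with one sign per block. For $\mathrm{UMD}^+_p$ the triangle inequality and the contraction principle (recalled in Section~\ref{sec:tools}) give
\[
\Big\|\sum_n\varepsilon_nd_n\Big\|_p\le\sum_{i=1}^L\Big\|\sum_n\varepsilon_n\Delta_{n,i}\Big\|_p\le L\,\Big\|\sum_{n,i}\varepsilon_{ni}\Delta_{n,i}\Big\|_p\le L\,\beta_p^{+,\Delta}(X)\Big\|\sum_nd_n\Big\|_p ,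
\]
which is useless since $L$ is unbounded. For $\mathrm{UMD}^-_p$ one needs the opposite comparison between the two randomized sums, and there is a reason for doubt: it is known that $\beta_p^{-,\Delta}(\mathbb{R})\neq\beta_p^-(\mathbb{R})$ for certain $p\in(1,\infty)$, and Proposition~\ref{prop:p} shows that the ratio of the two constants is unbounded as $p\to\infty$. The answer is nevertheless yes in both cases.

\begin{theorem}\label{thm:plus}
For every Banach space $X$ and $1<p<\infty$,
\[
\beta_p^{+,\Delta}(X)\le\beta_p^+(X)\le2\,\beta_p^{+,\Delta}(X).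
\]
\end{theorem}

\begin{theorem}\label{thm:minus}
Let $1\le p<\infty$ and suppose that $\beta:=\beta_p^{-,\Delta}(X)<\infty$. Then there is $A<\infty$ such that for all integers $M\ge1$ and all finite families $(x_k)$ in $X$,
\begin{equation}\label{eq:sqrt}
\Big\|\sum_kx_k\sum_{j=1}^M\varepsilon_{kj}\Big\|_p\le A\sqrt{M}\,\Big\|\sum_k\varepsilon_kx_k\Big\|_p ,
\end{equation}
and, with $m:=\lceil4A^2\beta^2\rceil$ and $K:=2(1+\beta)(2^m-1)$,
\[
\beta\le\beta_p^-(X)\le\beta(1+2K)<\infty .
\]
\end{theorem}

The left inequalities hold because Walsh--Paley sequences are martingale difference sequences. Section~\ref{sec:hand} shows the device behind both right inequalities on a single step. After the tools and the reduction of Sections \ref{sec:tools} and~\ref{sec:block}, Theorem~\ref{thm:plus} is proved in Section~\ref{sec:plus} and Theorem~\ref{thm:minus} in Sections \ref{sec:swap}--\ref{sec:coin}. Section~\ref{sec:adapted} treats arbitrary adapted sequences, conditionally symmetric martingales and decoupling, and Section~\ref{sec:p} shows that a second constant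 such as $A$ cannot be avoided in Theorem~\ref{thm:minus}.

\section{Two candidates and a coin: one step by hand}\label{sec:hand}

Let $x\in X\setminus\{0\}$, let $\xi=(\xi',\xi'')$ be uniform on $\{-1,1\}^2$, let $B=\{(1,1)\}$, and put $d=\Phi(\xi)$ with $\Phi=(\mathbf{1}_B-\frac14)x$. Then $d$ has mean zero and takes the values $\frac34x$ and $-\frac14x$ with probabilities $\frac14$ and $\frac34$. It is not symmetric, so it is not a single Walsh--Paley difference. Revealing the two bits in turn writes it as a sum of two,
\[
d=\tfrac14\,\xi'\,x+\tfrac12\,\xi''\,\mathbf{1}_{\{\xi'=1\}}\,x ,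
\]
and this is the splitting that costs the factor $L$ in Section~\ref{sec:intro}.

Now produce $\xi$ differently. Draw two independent candidates $\xi^+,\xi^-$, uniform on $\{-1,1\}^2$, toss a fair coin $s\in\{-1,1\}$, \emph{accept} $\xi:=\xi^s$ and \emph{reject} $\xi^*:=\xi^{-s}$. Whatever the coin shows, $\xi$ and $\xi^*$ are independent and uniform. With $d=\Phi(\xi)$ and $d^*=\Phi(\xi^*)$,
\[
d-d^*=s\,\big(\mathbf{1}_B(\xi^+)-\mathbf{1}_B(\xi^-)\big)\,x .
\]
Two facts are visible.
\begin{itemize}
\item Once both candidates are known, $d-d^*$ is a fair sign times a known vector. Just before the toss the conditional mean of $d$ is $\frac12(d+d^*)$, so the martingale increment of $d$ at the toss is $\frac12(d-d^*)$.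
\item Averaging over the rejected candidate recovers $d$. If $\xi\in B$, then $d-d^*$ is $0$ with probability $\frac14$ and $x$ with probability $\frac34$, with mean $\frac34x$. If $\xi\notin B$, then it is $-x$ with probability $\frac14$ and $0$ otherwise, with mean $-\frac14x$.
\end{itemize}
Thus a \emph{single} Walsh--Paley step, the toss, carries all of $d$ up to a factor $2$ and a conditional expectation, however many bits $\xi$ has. For $\mathrm{UMD}^+_p$, where the randomized sum is on the small side, one discards all increments except those at the tosses, and this is the whole proof. For $\mathrm{UMD}^-_p$ the randomized sum is on the large side, the terms $d_k^*$ appear there, and one has to bound $\|\sum\varepsilon_kd_k^*\|_p$ by $\|\sum\varepsilon_kd_k\|_p$. That comparison is the main work.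

\section{Conventions and tools}\label{sec:tools}

All the inequalities involve only the real structure of $X$, so we regard a complex space as real. We write $y_{<n}$ for $(y_1,\dots,y_{n-1})$, and $\mathbb{E}_{n-1}e_n$ for $\mathbb{E}(e_n|\mathcal{F}_{n-1})$ when $(e_n)$ is \emph{adapted}, that is, when each $e_n$ is $\mathcal{F}_n$-measurable.

\emph{The first term.} We always take $\mathcal{F}_0$ trivial; this loses nothing, since $\mathbb{E}(d_1|\mathcal{F}_0)=0$ implies $\mathbb{E}d_1=0$. If one prefers to impose no condition on $d_1$, the constants do not change: for an independent Rademacher variable $r_0$, the sequence $(r_0d_n)$ is a martingale difference sequence with mean-zero first term for the filtration $\mathcal{G}_0$ trivial, $\mathcal{G}_n=\sigma(\mathcal{F}_n,r_0)$, and the norms of $\sum d_n$ and $\sum\varepsilon_nd_n$ are unchanged pointwise.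

We use the following standard facts.
\begin{itemize}
\item[(T1)] \emph{Freezing.} Let $V,W$ be independent. If $\|Y_1(V,w)\|_p\le C\|Y_2(V,w)\|_p$ for each fixed $w$, then $\|Y_1(V,W)\|_p\le C\|Y_2(V,W)\|_p$: integrate the $p$th powers in $w$. We say that the inequality is applied \emph{with $W$ frozen}.
\item[(T2)] \emph{Conditional expectations} are contractions on $L^p(\Omega;X)$. If $V,W$ are independent, then $\mathbb{E}(Y(V,W)|V)$ is obtained by integrating out $W$.
\item[(T3)] \emph{Absorbing signs.} If $(\lambda_k,y_k)_k$ is independent of $(\varepsilon_k)$, with $\lambda_k\in\{-1,1\}$ and $y_k\in X$, then $\|\sum\varepsilon_k\lambda_ky_k\|_p=\|\sum\varepsilon_ky_k\|_p$, because $(\varepsilon_k\lambda_k)$ is a Rademacher sequence when $(\lambda,y)$ is frozen.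
\item[(T4)] \emph{Contraction principle.} For real $a_k$ with $|a_k|\le R$ and $x_k\in X$, $\|\sum a_k\varepsilon_kx_k\|_p\le R\|\sum\varepsilon_kx_k\|_p$: the left side is convex in $(a_k)$, so it is largest at a vertex of $[-R,R]^N$, where (T3) gives equality. By freezing, the same holds for random $(a_k,x_k)_k$ independent of $(\varepsilon_k)$.
\item[(T5)] \emph{Functions on the cube.} Let $f=f(r_1,\dots,r_I)$ be an $X$-valued function of a Rademacher sequence, $\mathcal{H}_i=\sigma(r_1,\dots,r_i)$ and $\Delta_if=\mathbb{E}(f|\mathcal{H}_i)-\mathbb{E}(f|\mathcal{H}_{i-1})$. Then $\Delta_if$ is a function of $r_1,\dots,r_i$ whose average over $r_i$ vanishes, hence of the form $r_iv_i(r_{<i})$. So $(\Delta_if)_i$ is a Walsh--Paley sequence with sum $f-\mathbb{E}f$.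
\item[(T6)] \emph{Simple random walk.} Let $S_l=\varepsilon_1+\dots+\varepsilon_l$. Khintchine's inequality gives $\|S_N\|_p\le B_p\sqrt{N}$, and L\'evy's inequality $\mathbb{P}(\max_{l\le N}|S_l|>t)\le2\,\mathbb{P}(|S_N|>t)$ then gives $\|\max_{l\le N}|S_l|\|_p\le C_p\sqrt{N}$ with $C_p=2^{1/p}B_p$.
\end{itemize}

\section{Reduction to block-dyadic sequences}\label{sec:block}

The hypotheses concern finitely many fair coins, so the first task is to replace an arbitrary filtered space by one built from coins. A \emph{block-dyadic sequence} is a sequence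
\[
e_n=\Phi_n(\xi_1,\dots,\xi_n),\qquad1\le n\le N,
\]
where $\xi_1,\dots,\xi_N$ are independent and uniform on $Q=\{-1,1\}^L$ for some $L$, and $\Phi_n:Q^n\to X$ is arbitrary. Its filtration is $\mathcal{F}_n=\sigma(\xi_1,\dots,\xi_n)$. It is a martingale difference sequence exactly when
\begin{equation}\label{eq:meanzero}
\mathbb{E}\,\Phi_n(y_1,\dots,y_{n-1},\xi_n)=0\qquad\text{for all }n\text{ and all }y\in Q^{n-1}.
\end{equation}
We approximate an adapted sequence together with its conditional expectations; this covers martingale differences and the adapted sequences of Section~\ref{sec:adapted} at once.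

\begin{lemma}\label{lem:discrete}
Let $(e_n)_{n=1}^N$ be adapted in $L^p(\Omega;X)$, with $\mathcal{F}_0$ trivial, and let $\kappa>0$. There are finitely valued $(f_n,h_n)_{n=1}^N$ on $\Omega$, a sequence $(F_n,H_n)_{n=1}^N$ with the same joint law on another probability space, and a block-dyadic sequence $(\hat{e}_n)$ on that space, such that for all $n$
\[
\|e_n-f_n\|_p\le\kappa,\quad\|\mathbb{E}_{n-1}e_n-h_n\|_p\le3\kappa,\quad\|F_n-\hat{e}_n\|_p\le\kappa,\quad\|H_n-\mathbb{E}_{n-1}\hat{e}_n\|_p\le\kappa .
\]
\end{lemma}

\begin{proof}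
\emph{Step 1: a finite filtration.} Choose simple $\mathcal{F}_n$-measurable $f_n$ with $\|e_n-f_n\|_p\le\kappa$ for $1\le n\le N$. The $\sigma$-algebra generated by $f_1,\dots,f_{n-1}$ may have lost the information on which $\mathbb{E}_{n-1}e_n$ depends, so we also record an approximation of it: choose simple $\mathcal{F}_n$-measurable $g_n$ with $\|\mathbb{E}_ne_{n+1}-g_n\|_p\le\kappa$ for $1\le n<N$, and put $g_0=\mathbb{E}e_1$, $g_N=0$. Let $z_n=(f_n,g_n)$, $\mathcal{A}_n=\sigma(z_1,\dots,z_n)\subset\mathcal{F}_n$, $\mathcal{A}_0$ trivial, and $h_n=\mathbb{E}(f_n|\mathcal{A}_{n-1})$. Since $g_{n-1}$ is $\mathcal{A}_{n-1}$-measurable and $\mathbb{E}(e_n|\mathcal{A}_{n-1})=\mathbb{E}(\mathbb{E}_{n-1}e_n|\mathcal{A}_{n-1})$,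
\[
h_n-\mathbb{E}_{n-1}e_n=\mathbb{E}(f_n-e_n|\mathcal{A}_{n-1})+\mathbb{E}(\mathbb{E}_{n-1}e_n-g_{n-1}|\mathcal{A}_{n-1})+(g_{n-1}-\mathbb{E}_{n-1}e_n),
\]
and each term on the right has norm at most $\kappa$ by (T2).

\emph{Step 2: a copy driven by uniform variables.} Take $[0,1]^N$ with Lebesgue measure and coordinates $u_1,\dots,u_N$. For each value $y$ that $z_{<n}$ takes with positive probability, cut $[0,1]$ into intervals whose lengths are the conditional probabilities $\mathbb{P}(z_n=w\,|\,z_{<n}=y)$, and let $\psi_n(y,\cdot)$ equal $w$ on the interval that belongs to $w$; for other $y$ let $\psi_n(y,\cdot)$ be a fixed constant. Define $Z_n=\psi_n(Z_{<n},u_n)$ recursively. Since $u_n$ is independent of $Z_{<n}$, induction on $n$ shows that $(Z_n)_n$ and $(z_n)_n$ have the same law. Let $F_n$ be the first component of $Z_n$ and $H_n=\mathbb{E}(F_n|u_{<n})$. Integrating out $u_n$ shows that on $\{Z_{<n}=y\}$ the variable $H_n$ equals $\sum_w\mathbb{P}(z_n=w|z_{<n}=y)\,w^{(1)}$, with $w^{(1)}$ the first component of $w$, and this is the value of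 $h_n$ on $\{z_{<n}=y\}$. So $(F_n,H_n)_n$ has the law of $(f_n,h_n)_n$.

\emph{Step 3: truncating the binary expansions.} Let $\xi_n\in\{-1,1\}^L$ encode the first $L$ binary digits of $u_n$; the $\xi_n$ are independent and uniform. Put $\mathcal{B}_L=\sigma(\xi_1,\dots,\xi_N)$ and $\hat{e}_n=\mathbb{E}(F_n|\mathcal{B}_L)$. Since $F_n$ is a function of $u_1,\dots,u_n$, which are independent of $\xi_{n+1},\dots,\xi_N$, we have $\hat{e}_n=\mathbb{E}(F_n|\xi_1,\dots,\xi_n)$, so $(\hat{e}_n)$ is block-dyadic. By the tower property, and then the same independence for $H_n$, which is a function of $u_{<n}$,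
\[
\mathbb{E}(\hat{e}_n|\xi_{<n})=\mathbb{E}(F_n|\xi_{<n})=\mathbb{E}(H_n|\xi_{<n})=\mathbb{E}(H_n|\mathcal{B}_L).
\]
The $\sigma$-algebras $\mathcal{B}_L$ increase with $L$ and generate the Borel sets. As $F_n$ and $H_n$ are finitely valued, the scalar martingale convergence theorem, applied to the indicators of their level sets, gives $\mathbb{E}(F_n|\mathcal{B}_L)\to F_n$ and $\mathbb{E}(H_n|\mathcal{B}_L)\to H_n$ in $L^p$. Take $L$ large.
\end{proof}

Fix $N$. Call $\mathcal{N}$ an \emph{admissible functional} if it assigns to each adapted sequence $e=(e_n)_{n=1}^N$ the number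
\[
\mathcal{N}(e)=\Big\|\sum_{n=1}^N\lambda_n\big(a\,e_n+b\,\mathbb{E}_{n-1}e_n\big)\Big\|_p ,
\]
where $a,b\in\{-1,0,1\}$ are fixed and $(\lambda_n)$ is either a fixed sequence of signs or an independent Rademacher sequence.

\begin{corollary}\label{cor:transfer}
Let $\mathcal{N}_1,\mathcal{N}_2$ be admissible and $C<\infty$. If $\mathcal{N}_1(e)\le C\mathcal{N}_2(e)$ for all block-dyadic $e$, then the same holds for all adapted $e$ in $L^p$ with $\mathcal{F}_0$ trivial. In particular, \eqref{eq:UMDplus} or \eqref{eq:UMDminus} holds for all $L^p$-martingale difference sequences as soon as it holds, with the same constant, for block-dyadic sequences satisfying \eqref{eq:meanzero}.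
\end{corollary}

\begin{proof}
The number $\|\sum\lambda_n(ax_n+by_n)\|_p$ depends only on the joint law of $(x_n,y_n)_n$, and it changes by at most $\sum_n(\|x_n-x_n'\|_p+\|y_n-y_n'\|_p)$ when $(x,y)$ is replaced by $(x',y')$. Passing from $(e_n,\mathbb{E}_{n-1}e_n)$ to $(f_n,h_n)$, then to $(F_n,H_n)$, then to $(\hat{e}_n,\mathbb{E}_{n-1}\hat{e}_n)$ gives $|\mathcal{N}_i(e)-\mathcal{N}_i(\hat{e})|\le4N\kappa+0+2N\kappa$. Hence $\mathcal{N}_1(e)\le C\mathcal{N}_2(e)+6N\kappa(1+C)$; let $\kappa\to0$. For the last claim take $(a,b)=(1,-1)$ on both sides: for block-dyadic $e$ the sequence $e_n-\mathbb{E}_{n-1}e_n$ is block-dyadic and satisfies \eqref{eq:meanzero}, and for a martingale difference sequence $e=d$ it is $d$ itself.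
\end{proof}

\section{The coin representation and the proof of Theorem~\ref{thm:plus}}\label{sec:plus}

Let $\xi^*=(\xi_k^*)_{k=1}^N$ be an independent copy of $\xi=(\xi_k)_{k=1}^N$. To a block-dyadic sequence $e_k=\Phi_k(\xi_1,\dots,\xi_k)$ we associate
\[
e_k^*:=\Phi_k(\xi_1,\dots,\xi_{k-1},\xi_k^*):
\]
only the last argument is replaced, and the past is that of the original process. Integrating out $\xi^*$ by (T2) gives
\begin{equation}\label{eq:project}
\mathbb{E}\big(e_k^*\,\big|\,\xi,\varepsilon\big)=\mathbb{E}(e_k^*|\xi)=\mathbb{E}_{k-1}e_k,\qquad\text{which is }0\text{ under \eqref{eq:meanzero}.}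
\end{equation}
Norms built from $e$ and $e^*$ depend only on the law of $(\xi,\xi^*)$, so we may realize this pair as we like. We repeat the construction of Section~\ref{sec:hand} at every step.

\begin{lemma}[coin representation]\label{lem:coinrep}
Let the candidates $\xi_k^+,\xi_k^-$ be uniform on $Q$ and let the coins $s_k$ be Rademacher variables, $1\le k\le N$, all independent. Put $\xi_k=\xi_k^{s_k}$ and $\xi_k^*=\xi_k^{-s_k}$. Then the $2N$ variables $\xi_k,\xi_k^*$ are independent and uniform on $Q$. For a block-dyadic sequence, with $v_k^\pm:=\Phi_k(\xi_{<k},\xi_k^\pm)$,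
\begin{equation}\label{eq:split}
e_k=\mathbf{1}_{\{s_k=1\}}v_k^++\mathbf{1}_{\{s_k=-1\}}v_k^-,\qquad e_k^*=\mathbf{1}_{\{s_k=-1\}}v_k^++\mathbf{1}_{\{s_k=1\}}v_k^-,
\end{equation}
so that $e_k-e_k^*=s_k(v_k^+-v_k^-)$, and when all candidates are frozen, $v_k^\pm$ are functions of $s_1,\dots,s_{k-1}$.
\end{lemma}

\begin{proof}
For frozen coins, $(\xi_k,\xi_k^*)_k$ is a rearrangement of $(\xi_k^+,\xi_k^-)_k$, hence uniform on $Q^{2N}$; averaging over the coins preserves this. The identities follow by taking $s_k=1$ and $s_k=-1$, and $v_k^\pm=\Phi_k(\xi_1^{s_1},\dots,\xi_{k-1}^{s_{k-1}},\xi_k^\pm)$ involves no other coins.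
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:plus}]
Let $\beta=\beta_p^{+,\Delta}(X)<\infty$. By Corollary~\ref{cor:transfer} it suffices to treat $d_k=\Phi_k(\xi_1,\dots,\xi_k)$ satisfying \eqref{eq:meanzero}, in the coin representation. List all the underlying Rademacher variables in $N$ consecutive groups: the $k$th group consists of the $2L$ bits of $(\xi_k^+,\xi_k^-)$ followed by the coin $s_k$, which thus has index $i_k=k(2L+1)$. Let $(\mathcal{H}_i)$ be the filtration of this list. The function $f=\sum_kd_k$ has mean zero, so (T5) and the hypothesis give $\|\sum_i\varepsilon_i\Delta_if\|_p\le\beta\|f\|_p$. By (T4) with coefficients in $\{0,1\}$ we may keep only the indices $i_k$: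
\begin{equation}\label{eq:tosses}
\Big\|\sum_k\varepsilon_k\Delta_{i_k}f\Big\|_p\le\beta\,\Big\|\sum_kd_k\Big\|_p .
\end{equation}
We compute $\Delta_{i_k}d_j$ for each $j$. If $j<k$, then $d_j$ is $\mathcal{H}_{i_k-1}$-measurable and $\Delta_{i_k}d_j=0$. If $j>k$, then $\xi_j$ is uniform and independent of the groups before the $j$th, while $\xi_{<j}$ is determined by them; so $\mathbb{E}(d_j|\mathcal{H}_{i_{j-1}})=0$ by \eqref{eq:meanzero}, and since $i_k\le i_{j-1}$ the tower property gives $\mathbb{E}(d_j|\mathcal{H}_{i_k})=\mathbb{E}(d_j|\mathcal{H}_{i_k-1})=0$. If $j=k$, then $d_k$ is $\mathcal{H}_{i_k}$-measurable, and conditioning on $\mathcal{H}_{i_k-1}$ averages over $s_k$ alone, which gives $\frac12(v_k^++v_k^-)=\frac12(d_k+d_k^*)$. Therefore $\Delta_{i_k}f=\frac12(d_k-d_k^*)$. By \eqref{eq:project}, the conditional expectation of $\sum\varepsilon_k\frac12(d_k-d_k^*)$ given $(\xi,\varepsilon)$ is $\frac12\sum\varepsilon_kd_k$. With (T2) and \eqref{eq:tosses},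
\[
\frac12\Big\|\sum_k\varepsilon_kd_k\Big\|_p\le\Big\|\sum_k\varepsilon_k\,\tfrac12(d_k-d_k^*)\Big\|_p\le\beta\,\Big\|\sum_kd_k\Big\|_p .\qedhere
\]
\end{proof}

\section{Swapping the accepted and the rejected candidate}\label{sec:swap}

From here to the end of Section~\ref{sec:coin}, $1\le p<\infty$ and $\beta=\beta_p^{-,\Delta}(X)<\infty$. The coin representation gives the first step at once, and for all block-dyadic sequences, not only martingale differences.

\begin{lemma}\label{lem:symm}
For every block-dyadic sequence, $\big\|\sum_k(e_k-\mathbb{E}_{k-1}e_k)\big\|_p\le\beta\,\big\|\sum_k\varepsilon_k(e_k-e_k^*)\big\|_p$.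
\end{lemma}

\begin{proof}
By \eqref{eq:project}, $\sum(e_k-\mathbb{E}_{k-1}e_k)=\mathbb{E}\big(\sum(e_k-e_k^*)\,\big|\,\xi\big)$, so the left side is at most $\|\sum(e_k-e_k^*)\|_p$. By Lemma~\ref{lem:coinrep}, for frozen candidates $(e_k-e_k^*)_k$ is a Walsh--Paley sequence in the coins $s_k$. Apply the hypothesis with the candidates frozen.
\end{proof}

It remains to bound $\|\sum\varepsilon_ke_k^*\|_p$ by $\|\sum\varepsilon_ke_k\|_p$. For each $k$ the variables $e_k$ and $e_k^*$ have the same law, but the sequences do not, because later terms remember $\xi_k$ and not $\xi_k^*$. For instance, let $X=\mathbb{R}$, $L=1$, $e_1=e_2=\mathbf{1}_{\{\xi_1=1\}}$. Then $e_1^*=\mathbf{1}_{\{\xi_1^*=1\}}$ and $e_2^*=e_2$, so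
\[
\mathbb{E}|\varepsilon_1e_1+\varepsilon_2e_2|^p=\tfrac12\cdot\tfrac12\cdot2^p=2^{p-2},\qquad\mathbb{E}|\varepsilon_1e_1^*+\varepsilon_2e_2^*|^p=\tfrac14\cdot\tfrac12\cdot2^p+\tfrac12=2^{p-3}+\tfrac12,
\]
and these agree only for $p=2$. By \eqref{eq:split}, passing from $e_k$ to $e_k^*$ moves the vector $v_k^\pm$ from one side of the coin $s_k$ to the other. So the comparison reduces to a statement about coins alone.

\begin{lemma}[coin lemma]\label{lem:coin}
Suppose that \eqref{eq:sqrt} holds with the constant $A$, and let $m=\lceil4A^2\beta^2\rceil$, $K=2(1+\beta)(2^m-1)$. Let $s_1,\dots,s_N$ be a Rademacher sequence and $v_k=v_k(s_1,\dots,s_{k-1})$ with arbitrary $v_k:\{-1,1\}^{k-1}\to X$. Then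
\[
\Big\|\sum_k\eta_k\mathbf{1}_{\{s_k=1\}}v_k\Big\|_p\le K\,\Big\|\sum_k\eta_k\mathbf{1}_{\{s_k=-1\}}v_k\Big\|_p ,
\]
and the same holds with $1$ and $-1$ interchanged.
\end{lemma}

The existence of $A$ is Lemma~\ref{lem:sqrt}, and Lemma~\ref{lem:coin} is proved in Section~\ref{sec:coin}. Some hypothesis on $X$ is needed for the coin lemma.

\begin{example}\label{ex:c0}
Let $X=c_0$ with unit vectors $u_0,u_1,\dots$, and $v_k=u_{j(k)}$, where $j(k)$ is the number of $i<k$ with $s_i=-1$. The indices $k$ with $s_k=-1$ have distinct values $j(k)$, so $\|\sum\eta_k\mathbf{1}_{\{s_k=-1\}}v_k\|_{c_0}\le1$. Fix $n$ and cut $\{1,\dots,N\}$ into blocks of length $n+2$. If on some block $s=(-1,1,\dots,1,-1)$ and $\eta_k=1$ at the $n$ middle positions, then these positions are exactly the $k$ with $s_k=1$ that share their value of $j(k)$, and the corresponding coordinate of $\sum\eta_k\mathbf{1}_{\{s_k=1\}}v_k$ equals $n$. These events are independent over the blocks and have probability $2^{-2n-2}$ each, so one of them occurs with probability tending to $1$ as $N\to\infty$.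 Hence no constant $K$ works in $c_0$.
\end{example}

\begin{lemma}[swap lemma]\label{lem:swap}
With $K$ as in Lemma~\ref{lem:coin}, every block-dyadic sequence satisfies
\[
\frac1{2K}\Big\|\sum_k\varepsilon_ke_k\Big\|_p\le\Big\|\sum_k\varepsilon_ke_k^*\Big\|_p\le2K\,\Big\|\sum_k\varepsilon_ke_k\Big\|_p .
\]
\end{lemma}

\begin{proof}
Use the coin representation. By \eqref{eq:split}, the triangle inequality, and Lemma~\ref{lem:coin} applied to $(v_k^+)$ and to $(v_k^-)$ with the candidates frozen,
\begin{align*}
\Big\|\sum\varepsilon_ke_k^*\Big\|_p&\le\Big\|\sum\varepsilon_k\mathbf{1}_{\{s_k=-1\}}v_k^+\Big\|_p+\Big\|\sum\varepsilon_k\mathbf{1}_{\{s_k=1\}}v_k^-\Big\|_p\\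
&\le K\Big\|\sum\varepsilon_k\mathbf{1}_{\{s_k=1\}}v_k^+\Big\|_p+K\Big\|\sum\varepsilon_k\mathbf{1}_{\{s_k=-1\}}v_k^-\Big\|_p .
\end{align*}
Now $\mathbf{1}_{\{s_k=1\}}v_k^+=\mathbf{1}_{\{s_k=1\}}e_k$ and $\mathbf{1}_{\{s_k=-1\}}v_k^-=\mathbf{1}_{\{s_k=-1\}}e_k$, so each of the last two norms is at most $\|\sum\varepsilon_ke_k\|_p$ by (T4). For the left inequality, split $e_k$ by \eqref{eq:split}, move each vector to the other side of its coin by Lemma~\ref{lem:coin}, and use $\mathbf{1}_{\{s_k=-1\}}v_k^+=\mathbf{1}_{\{s_k=-1\}}e_k^*$ and $\mathbf{1}_{\{s_k=1\}}v_k^-=\mathbf{1}_{\{s_k=1\}}e_k^*$.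
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:minus}, given Lemmas \ref{lem:coin} and \ref{lem:sqrt}]
Lemma~\ref{lem:sqrt} provides $A$. By Lemma~\ref{lem:symm}, the triangle inequality and Lemma~\ref{lem:swap},
\begin{equation}\label{eq:adapted}
\Big\|\sum_n(e_n-\mathbb{E}_{n-1}e_n)\Big\|_p\le\beta(1+2K)\Big\|\sum_n\varepsilon_ne_n\Big\|_p
\end{equation}
for block-dyadic sequences. Both sides are admissible functionals, so by Corollary~\ref{cor:transfer} inequality \eqref{eq:adapted} holds for all adapted sequences in $L^p$ with $\mathcal{F}_0$ trivial. For a martingale difference sequence it is \eqref{eq:UMDminus} with constant $\beta(1+2K)$.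
\end{proof}

\section{Finite cotype and the square-root bound}\label{sec:cotype}

In every Banach space the triangle inequality gives \eqref{eq:sqrt} with $M$ in place of $A\sqrt{M}$. The proof of the coin lemma needs the gain from $M$ to $\sqrt{M}$. This gain is absent in $c_0$: for the first $n$ unit vectors the right side of \eqref{eq:sqrt} is $A\sqrt{M}$, while the left side $\|\max_{k\le n}|\sum_{j\le M}\varepsilon_{kj}|\|_p$ tends to $M$ as $n\to\infty$. We show that the hypothesis $\beta<\infty$ excludes such subspaces and that they are the only obstruction.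

The space $X$ \emph{contains the $\ell_\infty^n$ uniformly} if there is $\lambda<\infty$ such that for every $n$ some linear map $J:\ell_\infty^n\to X$ satisfies $\|w\|\le\|Jw\|\le\lambda\|w\|$. It has \emph{finite cotype} if for some $q,C<\infty$ and all finite families, $(\sum\|x_k\|^q)^{1/q}\le C\|\sum\varepsilon_kx_k\|_2$. We use two theorems.
\begin{itemize}
\item[(MP1)] A Banach space that does not contain the $\ell_\infty^n$ uniformly has finite cotype. This is the Maurey--Pisier theorem \cite{MP}.
\item[(MP2)] If $X$ has finite cotype, there is $C_\gamma<\infty$ with $\|\sum\gamma_kx_k\|_p\le C_\gamma\|\sum\varepsilon_kx_k\|_p$ for all finite families, where the $\gamma_k$ are independent standard real Gaussian variables \cite{MP}; see also \cite[Ch.~7]{HNVW}.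
\end{itemize}

\begin{lemma}\label{lem:sqrt}
If $\beta_p^{-,\Delta}(X)<\infty$, then \eqref{eq:sqrt} holds for some $A<\infty$.
\end{lemma}

\begin{proof}
\emph{$X$ does not contain the $\ell_\infty^n$ uniformly.} Suppose it does, with constant $\lambda$, and let $J:\ell_\infty(\{-1,1\}^N)\to X$ be as in the definition. We build a martingale with one coordinate $t\in\{-1,1\}^N$ for each possible outcome of $r=(r_1,\dots,r_N)$; the coordinate $t$ bets on $r_k=t_k$ until it loses for the first time. Thus
\[
w_k(r_{<k})(t)=t_k\,\mathbf{1}\{t_j=r_j\text{ for all }j<k\},\qquad d_k=r_kJw_k .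
\]
The coordinate $t=r$ always wins: $\sum_kr_kw_k(r)=N$, so $\|\sum d_k\|\ge N$ pointwise. For the randomized sum, $\sum_k\varepsilon_kr_kw_k(t)$ equals $S_N$ if $t=r$, and equals $S_{l-1}-\varepsilon_l$ if $l$ is the first index with $t_l\neq r_l$, where $S_l=\varepsilon_1+\dots+\varepsilon_l$ and $S_0=0$. So its supremum norm is at most $1+\max_{l\le N}|S_l|$. By the hypothesis and (T6), $N\le\beta\lambda(1+C_p\sqrt{N})$ for all $N$, which is false for large $N$.

\emph{Passing through Gaussians.} By (MP1) and (MP2) the constant $C_\gamma$ exists. Let $\gamma_{kj}$ be independent standard Gaussians. The family $(\varepsilon_{kj}|\gamma_{kj}|)$ has the law of $(\gamma_{kj})$, and its conditional expectation given $(\varepsilon_{kj})$ is $\sqrt{2/\pi}\,(\varepsilon_{kj})$, because $\mathbb{E}|\gamma_{kj}|=\sqrt{2/\pi}$. The sums $\sum_{j\le M}\gamma_{kj}$ have the joint law of $\sqrt{M}\gamma_k$. Hence by (T2)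
\[
\Big\|\sum_{k}\sum_{j\le M}\varepsilon_{kj}x_k\Big\|_p\le\sqrt{\tfrac{\pi}{2}}\,\Big\|\sum_k\sum_{j\le M}\gamma_{kj}x_k\Big\|_p=\sqrt{\tfrac{\pi}{2}}\sqrt{M}\,\Big\|\sum_k\gamma_kx_k\Big\|_p\le\sqrt{\tfrac{\pi}{2}}\,C_\gamma\sqrt{M}\,\Big\|\sum_k\varepsilon_kx_k\Big\|_p .\qedhere
\]
\end{proof}

\section{Proof of the coin lemma}\label{sec:coin}

We must bound a sum carried by the events $\{s_k=1\}$ by a sum carried by the events $\{s_k=-1\}$, and the only tool bounds a Walsh--Paley martingale by its randomization. So we look, inside each coin $s_k$, for a short Walsh--Paley martingale with two features: on a part of $\{s_k=1\}$ it is much larger than its randomization, and off that part it lives on $\{s_k=-1\}$. A walk of $m$ steps stopped at its first step down does the first: if it never steps down its value is $m$, while its randomization is a free walk of size $\sqrt{m}$. The event that it does step down has probability $1-2^{-m}$, which is too large to be $\{s_k=-1\}$, so we thin it with an independent switch $\theta_k$.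

\subsection*{The refined coins}
Let $m\ge1$ and $a=\frac{1}{2(1-2^{-m})}\in(0,1]$. Let $\theta_k\in\{0,1\}$ with $\mathbb{P}(\theta_k=1)=a$, and let $\rho_{kj}$, $1\le j\le m$, be Rademacher variables, all independent. Let $T_k=\min\{j\le m:\rho_{kj}=-1\}$, with $T_k=\infty$ if there is no such $j$. Define $s_k\in\{-1,1\}$ and $\sigma_k\in\{0,1\}$ by
\[
s_k=-1\iff\theta_k=1\text{ and }T_k\le m,\qquad\sigma_k=\theta_k\mathbf{1}_{\{T_k=\infty\}}.
\]
Then $\mathbb{P}(s_k=-1)=a(1-2^{-m})=\frac12$, and different $k$ use disjoint sets of independent variables, so $(s_k)$ is a Rademacher sequence. We record three identities. First,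
\begin{equation}\label{eq:theta}
\theta_k=\sigma_k+\mathbf{1}_{\{s_k=-1\}}.
\end{equation}
Second, the stopped walk $\sum_{j\le m}\rho_{kj}\mathbf{1}_{\{j\le T_k\}}$ equals $m$ if $T_k=\infty$ and $(T_k-1)-1$ otherwise, so
\begin{equation}\label{eq:walk}
\theta_k\sum_{j\le m}\rho_{kj}\mathbf{1}_{\{j\le T_k\}}=m\sigma_k+(T_k-2)\mathbf{1}_{\{s_k=-1\}},
\end{equation}
where the last term is read as $0$ on $\{s_k=1\}$. Third, $\{\sigma_k=1\}\subset\{s_k=1\}$ has probability $a2^{-m}$, so by independence over $k$
\begin{equation}\label{eq:delta}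
\mathbb{E}(\sigma_k|s_1,\dots,s_N)=\delta\,\mathbf{1}_{\{s_k=1\}},\qquad\delta=2a2^{-m}=\frac{1}{2^m-1}.
\end{equation}
For $m=2$ we have $a=\frac23$, $\delta=\frac13$, and one refined coin looks as follows; the last column is the randomization of the switched walk.
\[
\begin{array}{l|c|c|c|c|c}
\text{event}&\text{probability}&s&\sigma&\text{value of \eqref{eq:walk}}&\text{randomization}\\\hline
\theta=0&1/3&1&0&0&0\\
\theta=1,\ T=1&1/3&-1&0&-1&\varepsilon_1\\
\theta=1,\ T=2&1/6&-1&0&0&\varepsilon_1+\varepsilon_2\\
\theta=1,\ T=\infty&1/6&1&1&2&\varepsilon_1+\varepsilon_2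
\end{array}
\]
In the last row the value $m=2$ stands against an $L^2$-norm $\sqrt{m}=\sqrt2$. For large $m$ this gap beats the constant $\beta A$, at the price of the small factor $\delta$.

\begin{proof}[Proof of Lemma~\ref{lem:coin}]
The second assertion follows from the first applied to the coins $-s_k$ and the functions $v_k(-\,\cdot)$. Both norms in the first assertion depend only on the law of $(s,\eta)$, so we may take for $s_k$ the refined coins with $m=\lceil4A^2\beta^2\rceil$. Put
\[
U=\Big\|\sum_k\eta_k\sigma_kv_k\Big\|_p,\qquad V=\Big\|\sum_k\eta_k\mathbf{1}_{\{s_k=-1\}}v_k\Big\|_p .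
\]
Both are finite, since all variables take finitely many values.

\emph{The martingale.} Freeze $\theta$ and $\eta$, order the pairs $(k,j)$ lexicographically, and let
\[
d_{kj}=\rho_{kj}\cdot\big[\eta_k\,\theta_k\,\mathbf{1}_{\{j\le T_k\}}\,v_k(s_1,\dots,s_{k-1})\big].
\]
The bracket depends only on earlier $\rho$'s: $\{j\le T_k\}=\{\rho_{k1}=\dots=\rho_{k,j-1}=1\}$, and for frozen $\theta$ each $s_i$ with $i<k$ is a function of $\rho_{i1},\dots,\rho_{im}$. So $(d_{kj})$ is a Walsh--Paley sequence. (Freezing is what allows the non-dyadic probability $a$.) Apply the hypothesis, integrate by (T1), and on the right absorb the signs $\rho_{kj}\eta_k$ into $\varepsilon_{kj}$ by (T3). With $G_k=\sum_{j\le m}\varepsilon_{kj}\mathbf{1}_{\{j\le T_k\}}$, the identities \eqref{eq:walk} and \eqref{eq:theta} turn the result into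
\[
\Big\|\sum_k\eta_k\big(m\sigma_k+(T_k-2)\mathbf{1}_{\{s_k=-1\}}\big)v_k\Big\|_p\le\beta\,\Big\|\sum_k\big(\sigma_k+\mathbf{1}_{\{s_k=-1\}}\big)G_kv_k\Big\|_p ,
\]
and the triangle inequality on both sides gives
\begin{equation}\label{eq:three}
mU\le\Big\|\sum_k\eta_k(T_k-2)\mathbf{1}_{\{s_k=-1\}}v_k\Big\|_p+\beta\,\Big\|\sum_k\mathbf{1}_{\{s_k=-1\}}G_kv_k\Big\|_p+\beta\,\Big\|\sum_k\sigma_kG_kv_k\Big\|_p .
\end{equation}

\emph{The three terms.} On $\{s_k=-1\}$ we have $1\le T_k\le m$, so $|T_k-2|\le m$, and the first term is at most $mV$ by (T4). For frozen $(\theta,\rho)$ the $G_k$ are independent and symmetric, so $(G_k)$ has the law of $(\eta_kG_k)$; since $|G_k|\le m$, the second term is at most $\beta mV$ by (T4). In the third term, $\sigma_k=1$ forces $T_k=\infty$, so $\sigma_kG_k=\sigma_k\sum_{j\le m}\varepsilon_{kj}$. Inequality \eqref{eq:sqrt}, applied for frozen $(\theta,\rho)$ to $x_k=\sigma_kv_k$ with $M=m$, bounds this term by $\beta A\sqrt{m}\,U$, and $\beta A\sqrt{m}\le m/2$ because $m\ge4A^2\beta^2$. This is the only use of \eqref{eq:sqrt};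 the trivial bound $\beta mU$ could not be absorbed, as $\beta\ge1$.

\emph{Absorption.} Inequality \eqref{eq:three} now reads $mU\le(1+\beta)mV+\frac m2U$, that is, $U\le2(1+\beta)V$. Finally, $v_k$ is a function of $s$, so by \eqref{eq:delta} the conditional expectation of $\sum\eta_k\sigma_kv_k$ given $(s,\eta)$ is $\delta\sum\eta_k\mathbf{1}_{\{s_k=1\}}v_k$. By (T2),
\[
\Big\|\sum_k\eta_k\mathbf{1}_{\{s_k=1\}}v_k\Big\|_p\le\frac{U}{\delta}\le2(1+\beta)(2^m-1)\,V=KV .\qedhere
\]
\end{proof}

This completes the proof of Theorem~\ref{thm:minus}. The hypothesis $\beta<\infty$ entered three times: to exclude the $\ell_\infty^n$, for the stopped walks, and in Lemma~\ref{lem:symm}.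

\section{Adapted sequences, conditional symmetry and decoupling}\label{sec:adapted}

A martingale difference sequence is \emph{conditionally symmetric} if $\mathbb{P}(d_n\in B|\mathcal{F}_{n-1})=\mathbb{P}(-d_n\in B|\mathcal{F}_{n-1})$ almost surely for every $n$ and every Borel set $B\subset X$. For this class no constant is lost.

\begin{theorem}\label{thm:adapted}
Let $1\le p<\infty$. The following are equivalent.
\begin{itemize}
\item[(i)] $X$ has the Walsh--Paley $\mathrm{UMD}^-_p$ property.
\item[(ii)] Inequality \eqref{eq:UMDminus} holds with a finite constant for all conditionally symmetric $L^p$-martingale difference sequences.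
\item[(iii)] $X$ has the $\mathrm{UMD}^-_p$ property.
\item[(iv)] There is $C<\infty$ such that $\|\sum(e_n-\mathbb{E}_{n-1}e_n)\|_p\le C\|\sum\varepsilon_ne_n\|_p$ for all adapted sequences $(e_n)$ in $L^p$, with $\mathcal{F}_0$ trivial.
\end{itemize}
If they hold, then with $\beta=\beta_p^{-,\Delta}(X)$ and $K$ as in Theorem~\ref{thm:minus}, the least constant in \emph{(ii)} is $\beta$, the constant $\beta(1+2K)$ is admissible in \emph{(iii)} and \emph{(iv)}, and the following two inequalities hold. For adapted $(e_n)$ in $L^p$, with $\mathcal{F}_0$ trivial, there is the adapted Stein inequality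
\begin{equation}\label{eq:stein}
\Big\|\sum_n\varepsilon_n\mathbb{E}_{n-1}e_n\Big\|_p\le2K\,\Big\|\sum_n\varepsilon_ne_n\Big\|_p ,
\end{equation}
and for block-dyadic $(d_k)$ satisfying \eqref{eq:meanzero} there is the decoupling inequality
\begin{equation}\label{eq:decouple}
\Big\|\sum_kd_k\Big\|_p\le2\beta(1+2K)\,\Big\|\sum_kd_k^*\Big\|_p .
\end{equation}
Likewise, the least constant in \eqref{eq:UMDplus} over conditionally symmetric sequences is exactly $\beta_p^{+,\Delta}(X)$.
\end{theorem}

\begin{proof}
\emph{Conditionally symmetric sequences.} A Walsh--Paley difference $r_nv_n(r_{<n})$ is conditionally symmetric, so the constants for the conditionally symmetric class are at least $\beta_p^{\pm,\Delta}(X)$. For the converse we show that a conditionally symmetric sequence is, in law, a mixture of Walsh--Paley sequences. Functions in $L^p(\Omega;X)$ take almost all their values in a separable closed subspace $X_0$, which is a Polish space. We use two standard facts about such spaces. There is a regular conditional law, that is, a probability kernel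 $\mu_n(y,B)$ with $\mathbb{P}(d_n\in B|d_{<n})=\mu_n(d_{<n},B)$ almost surely for each Borel set $B\subset X_0$. And every kernel is generated by a uniform variable: there is a measurable $\psi_n:X_0^{n-1}\times[0,1]\to X_0$ such that $\psi_n(y,u)$ has law $\mu_n(y,\cdot)$ for each $y$ when $u$ is uniform on $[0,1]$.

Let $\tilde{\mu}_n(y,B)=\frac12\mu_n(y,B)+\frac12\mu_n(y,-B)$. Conditioning the symmetry assumption down from $\mathcal{F}_{n-1}$ to $\sigma(d_{<n})$ gives $\mu_n(d_{<n},B)=\mu_n(d_{<n},-B)$ almost surely, so $\tilde{\mu}_n$ is also a regular conditional law of $d_n$ given $d_{<n}$. Let $u_n$ be uniform on $[0,1]$ and $s_n$ Rademacher, all independent, and define $D_n=s_n\psi_n(D_{<n},u_n)$ recursively. The conditional law of $D_n$ given $D_{<n}$ is $\tilde{\mu}_n(D_{<n},\cdot)$. If $D_{<n}$ has the law of $d_{<n}$, then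
\[
\mathbb{P}(D_{<n}\in B',\,D_n\in B)=\mathbb{E}\big[\mathbf{1}_{B'}(d_{<n})\,\tilde{\mu}_n(d_{<n},B)\big]=\mathbb{P}(d_{<n}\in B',\,d_n\in B)
\]
for Borel sets $B',B$, so by induction $(D_n)$ has the law of $(d_n)$. Unfolding the recursion, $D_n=s_nw_n(u_1,\dots,u_n,s_1,\dots,s_{n-1})$, which for frozen $u$ is a Walsh--Paley sequence. By (T1), inequalities \eqref{eq:UMDplus} and \eqref{eq:UMDminus} hold for $(D_n)$, hence for $(d_n)$, with the constants $\beta_p^{\pm,\Delta}(X)$. This proves (i)$\Leftrightarrow$(ii) with the same constant, and the last sentence of the theorem.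

\emph{The remaining implications.} (i)$\Rightarrow$(iv) with $C=\beta(1+2K)$ is \eqref{eq:adapted}. Specializing to martingale differences gives (iv)$\Rightarrow$(iii), and specializing to Walsh--Paley sequences gives (iii)$\Rightarrow$(i).

\emph{The Stein inequality.} Both sides of \eqref{eq:stein} are admissible functionals, so we may take $(e_k)$ block-dyadic. By \eqref{eq:project}, $\sum\varepsilon_k\mathbb{E}_{k-1}e_k=\mathbb{E}(\sum\varepsilon_ke_k^*\,|\,\xi,\varepsilon)$. Now use (T2) and the right inequality of Lemma~\ref{lem:swap}.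

\emph{Decoupling.} Lemma~\ref{lem:symm}, the triangle inequality and the left inequality of Lemma~\ref{lem:swap} give $\|\sum d_k\|_p\le\beta(1+2K)\|\sum\varepsilon_kd_k^*\|_p$. For frozen $\xi$, the variables $y_k=d_k^*$ are independent, being functions of the separate $\xi_k^*$, and have mean zero by \eqref{eq:meanzero}. Let $(y_k')$ be an independent copy. By (T2), and because the $y_k-y_k'$ are independent and symmetric,
\[
\Big\|\sum\varepsilon_ky_k\Big\|_p\le\Big\|\sum\varepsilon_k(y_k-y_k')\Big\|_p=\Big\|\sum(y_k-y_k')\Big\|_p\le2\,\Big\|\sum y_k\Big\|_p .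
\]
Integrating over $\xi$ gives $\|\sum\varepsilon_kd_k^*\|_p\le2\|\sum d_k^*\|_p$, and \eqref{eq:decouple} follows.
\end{proof}

\section{The dependence on $p$}\label{sec:p}

Theorem~\ref{thm:plus} bounds $\beta_p^+(X)$ by a function of $\beta_p^{+,\Delta}(X)$ that depends neither on $X$ nor on $p$. No such bound exists for $\mathrm{UMD}^-_p$, so some additional dependence, such as that on $A=A(p,X)$ in Theorem~\ref{thm:minus}, is unavoidable.

\begin{proposition}\label{prop:p}
We have $\beta_p^-(\mathbb{R})\ge p/e$, while $\sup_{p\ge1}\beta_p^{-,\Delta}(\mathbb{R})<\infty$. Hence no nondecreasing function $\phi:[1,\infty)\to[1,\infty)$ satisfies $\beta_p^-(\mathbb{R})\le\phi(\beta_p^{-,\Delta}(\mathbb{R}))$ for all $p\in(1,\infty)$.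
\end{proposition}

\begin{proof}
Hitczenko's theorem \cite{Hit} gives an absolute constant $C$ with $\|\sum r_kv_k\|_p\le C\|\sum\varepsilon_kv_k\|_p$ for all $1\le p<\infty$ and all real $v_k=v_k(r_1,\dots,r_{k-1})$. By (T3) the right side equals $C\|\sum\varepsilon_kr_kv_k\|_p$, so $\beta_p^{-,\Delta}(\mathbb{R})\le C$ for all $p$.

For the lower bound we use a very asymmetric martingale, which drifts down by small steps until one jump up stops it. The small steps add up in the martingale and cancel under random signs. Let $c>0$, $\delta\in(0,1)$, $N=\lceil c/\delta\rceil$. Let $\zeta_k\in\{0,1\}$ be independent with $\mathbb{P}(\zeta_k=1)=\delta$, let $\tau=\inf\{k:\zeta_k=1\}$, and put $d_k=\mathbf{1}_{\{k\le\tau\}}(\zeta_k-\delta)$. Since $\{k\le\tau\}=\{\zeta_1=\dots=\zeta_{k-1}=0\}$ and $\mathbb{E}\zeta_k=\delta$, this is a martingale difference sequence, and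
\[
\sum_{k\le N}d_k=\mathbf{1}_{\{\tau\le N\}}-\delta\,(\tau\wedge N),\qquad\sum_{k\le N}\varepsilon_kd_k=\varepsilon_\tau\mathbf{1}_{\{\tau\le N\}}-\delta\sum_{k\le N}\mathbf{1}_{\{k\le\tau\}}\varepsilon_k .
\]
On $\{\tau>N\}$, an event of probability $(1-\delta)^N$, the first sum is $-\delta N\le-c$. So $\|\sum d_k\|_p\ge c(1-\delta)^{N/p}$, which tends to $ce^{-c/p}$ as $\delta\to0$ because $\delta N\to c$. By (T4) and (T6), $\|\sum\varepsilon_kd_k\|_p\le1+\delta\|S_N\|_p\le1+B_p\delta\sqrt{N}\to1$. Hence $\beta_p^-(\mathbb{R})\ge ce^{-c/p}$, and $c=p$ gives $p/e$. A function $\phi$ as in the statement would give $p/e\le\phi(C)$ for all $p$, which is impossible.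
\end{proof}

\begin{remark}
In agreement with this, the constant $A$ grows with $p$ for $X=\mathbb{R}$. Take one vector $x_1=1$ and $M=\lceil p\rceil\le2p$ in \eqref{eq:sqrt}. All $M$ signs equal $1$ with probability $2^{-M}$, so $A\sqrt{M}\ge M2^{-M/p}\ge M/4$, and $A\ge\sqrt{p}/4$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Hit}
Hitczenko, \emph{Domination inequality for martingale transforms of a Rademacher sequence}, Israel J. Math. \textbf{84} (1993), 161--178.

\bibitem{HNVW}
Hyt\"onen, van Neerven, Veraar and Weis, \emph{Analysis in Banach Spaces} II.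

\bibitem{problem}
\emph{Martingales in Banach Spaces and the Randomized UMD Properties},
\texttt{https://www.aaagarwal.com/files/agarwaljuniorpaper.pdf}.

\bibitem{MP}
Maurey and Pisier, Studia Math. \textbf{58} (1976), 45--90.

\end{thebibliography}
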